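\title{Three-dimensional normed spaces in which all antipodal points of the unit sphere are more than $\pi$ apart}

\begin{abstract}
For a normed space $X$ let $m(X)$ be the infimum of the lengths of curves on the unit sphere that join a point to its antipode, length being measured in the norm of $X$. It has been conjectured that $m(X)\le\pi$ whenever $\dim X=3$. We disprove this. For the norms $|x|\,(1+\varepsilon f(x/|x|))$ on $\mathbb R^n$, with $f$ smooth and even, we show that $m=\pi+\frac12\varepsilon^2\min_E Q_E(f)+O(|\varepsilon|^3)$, where $Q_E$ is an explicit quadratic form attached to each $2$-plane $E$. For $n=3$ we construct $f$ with $Q_E(f)>0$ for all $E$: we start from a function for which $Q_E$ is positive on average and redistribute $Q_E$ over the planes by adding waves of high frequency. We also compute the average of $Q_E$ in every dimension and deduce that for $n\ge5$ such perturbations decrease $m$, apart from a finite-dimensional space of exceptions.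
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $X$ be a real normed space with $\dim X\ge2$ and unit sphere $S_X=\{x:\|x\|=1\}$. The length of a curve $c:[a,b]\to X$ is the supremum of the sums $\sum_i\|c(t_i)-c(t_{i-1})\|$ over all partitions of $[a,b]$; for a piecewise $C^1$ curve it equals $\int_a^b\|c'(t)\|\,dt$. For $x,y\in S_X$ the \emph{inner distance} $\delta(x,y)$ is the infimum of the lengths of the curves that join $x$ to $y$ and lie on $S_X$. Put
\[
m(X)=\inf_{x\in S_X}\delta(x,-x),\qquad m^*(n)=\sup\{m(X):\dim X=n\}\quad(2\le n<\infty).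
\]
The norm supplies both the surface and the ruler, so $m(X)$ depends only on the isometry class of $X$. A curve from $x$ to $-x$, followed by its mirror image, is a closed curve symmetric about the origin; thus $2m(X)$ measures how short a symmetric loop around the unit ball can be.

For a Euclidean space $m(X)=\pi$. If $\dim X=2$, the points $x$ and $-x$ cut the closed curve $S_X$ into two arcs that are mirror images of each other, so $m(X)$ is half the length of $S_X$. For the plane with the maximum norm, $S_X$ is a square with four sides of length $2$, and $m(X)=4>\pi$. In higher dimension there is competition: a curve on the sphere of a subspace $Y\subset X$ lies on $S_X$, so $m(X)\le m(Y)$. Hence $m(X)\le m^*(n)$ if $\dim X\ge n$, and the sequence $(m^*(n))$ is non-increasing. It is known that $\pi\le m^*(n)<4$ for $3\le n<\infty$ and that $m^*(n)\to\pi$ as $n\to\infty$.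

Already in dimension three the competition is effective. In $\mathbb R^3$ with the maximum norm, the plane $x_1+x_2+x_3=0$ meets the unit cube in the hexagon whose vertices are the permutations of $(1,-1,0)$; its six sides have norm $1$, so $m\le3<\pi$. If the unit ball is a body of revolution, the central section orthogonal to the axis is a disc, and $m\le\pi$. Such examples suggest that a long section is always paid for by a short curve elsewhere, and the following conjecture is posed in \cite{source}:
\begin{quote}
\emph{$m^*(3)=\pi$; equivalently, $m^*(n)=\pi$ for $3\le n<\infty$.}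
\end{quote}
The two forms are equivalent because $\pi\le m^*(n)\le m^*(3)$. We show that the conjecture is false, and that it fails arbitrarily close to the Euclidean norm.

\subsection*{Results}
Let $n\ge3$, let $|\cdot|$ be the Euclidean norm and $S=S^{n-1}$ the Euclidean unit sphere of $\mathbb R^n$. Throughout, $f:S\to\mathbb R$ is $C^\infty$ and \emph{even}, and it is extended to $\mathbb R^n\setminus\{0\}$ by $f(x)=f(x/|x|)$. Put
\[
N_\varepsilon(x)=|x|\,(1+\varepsilon f(x)),\qquad X_\varepsilon=(\mathbb R^n,N_\varepsilon).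
\]
For small $|\varepsilon|$ this is a norm (Lemma~\ref{lem:basic}). Let $E\subset\mathbb R^n$ be a $2$-plane through the origin with orthonormal basis $e_1,e_2$, let $e(t)=\cos t\,e_1+\sin t\,e_2$ be its great circle, and let $P_{E^\perp}$ be the orthogonal projection onto $E^\perp$. Along the circle we record the values of $f$ and the part of its gradient normal to $E$:
\[
F(t)=f(e(t)),\qquad G(t)=P_{E^\perp}\nabla f(e(t))\in E^\perp .
\]
Since $f$ is even, $F(t+\pi)=F(t)$ and $G(t+\pi)=-G(t)$. So only odd $j$ occur among the Fourier coefficients $G_j=\frac1{2\pi}\int_0^{2\pi}G(t)e^{-ijt}\,dt$, which are complex vectors with $|G_j|^2=G_j\cdot\overline{G_j}$. For odd $j$ let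
\begin{equation}\label{eq:theta}
\theta_j=\frac{|j|-1}{|j|+1}\ \text{ if }|j|\equiv1\ (\mathrm{mod}\ 4),\qquad
\theta_j=\frac{|j|+1}{|j|-1}\ \text{ if }|j|\equiv3\ (\mathrm{mod}\ 4),
\end{equation}
so that $\theta_{\pm1}=0$, $\theta_{\pm3}=2$, $\theta_{\pm5}=\frac23$. A subscript $\perp$ on a function of $t$ denotes the shift by a quarter turn, $F_\perp(t)=F(t+\frac\pi2)$. Define
\begin{equation}\label{eq:Q}
\begin{gathered}
Q_E(f)=\mathcal P(F)-\mathcal R(G),\\
\mathcal P(F)=\int_0^{2\pi}\bigl(F^2+\tfrac12F'^2+F'F'_\perp-FF_\perp\bigr)\,dt,\qquad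
\mathcal R(G)=\pi\sum_{j\ \mathrm{odd}}\theta_j|G_j|^2 .
\end{gathered}
\end{equation}
We shall see that $\varepsilon^2\mathcal P(F)$ is the leading change in the length of the section of the unit sphere by $E$, and that $\varepsilon^2\mathcal R(G)$ is the most that a symmetric curve can save by leaving the plane $E$.

\begin{theorem}\label{thm:expansion}
Let $n\ge3$ and let $f\in C^\infty(S^{n-1})$ be even. Then, as $\varepsilon\to0$,
\[
m(X_\varepsilon)=\pi+\tfrac12\varepsilon^2\min_E Q_E(f)+O(|\varepsilon|^3),
\]
the minimum being taken over all $2$-planes $E\subset\mathbb R^n$.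
\end{theorem}

\begin{theorem}\label{thm:counter}
Let $n=3$. There is an even $f\in C^\infty(S^2)$ with $\min_EQ_E(f)>0$. Hence $m(X_\varepsilon)>\pi$ for all small $\varepsilon\ne0$, and $m^*(3)>\pi$.
\end{theorem}

As $\varepsilon\to0$ the norms $N_\varepsilon$ tend to $|\cdot|$ in $C^\infty(S^2)$, so the counterexamples are arbitrarily $C^\infty$-close to the Euclidean norm. Two further results are not needed for the disproof but place it in context. For $n=3$ and $w\in S^2$ write $Q_w=Q_{w^\perp}$. Let $\mathcal H_k$ be the space of spherical harmonics of degree $k$ on $S^{n-1}$, that is, the restrictions of harmonic homogeneous polynomials of degree $k$.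

\begin{theorem}\label{thm:dense}
Let $n=3$. The functions $w\mapsto Q_w(f)$, with $f\in C^\infty(S^2)$ even, are dense in the supremum norm in the space of all even continuous functions on $S^2$.
\end{theorem}

\begin{theorem}\label{thm:high}
Let $f\in C^\infty(S^{n-1})$ be even. If $n\ge6$ and $f\notin\mathcal H_0\oplus\mathcal H_2$, or $n=5$ and $f\notin\mathcal H_0\oplus\mathcal H_2\oplus\mathcal H_4$, then there is $c>0$ with $m(X_\varepsilon)\le\pi-c\varepsilon^2$ for all small $\varepsilon\ne0$.
\end{theorem}

We do not determine $m^*(3)$, nor do we decide whether $m^*(n)=\pi$ for particular $n\ge4$.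

Section~\ref{sec:examples} evaluates $Q_E$ on examples and explains the construction behind Theorem~\ref{thm:counter}. Theorem~\ref{thm:expansion} is proved in Sections~\ref{sec:length} and~\ref{sec:geodesic}, Theorem~\ref{thm:counter} in Sections~\ref{sec:waves} and~\ref{sec:cone}, and the other two theorems in Section~\ref{sec:mean}. The normalized surface measure on $S$ is $\sigma$, and the \emph{mean} of a function on $S$ is its integral against $\sigma$.

\section{The form $Q_E$ on examples}\label{sec:examples}

\begin{lemma}\label{lem:basic}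
\begin{enumerate}
\item[(a)] For small $|\varepsilon|$, $N_\varepsilon$ is a norm, smooth off the origin.
\item[(b)] For all odd $j$ we have $0\le\theta_j\le2$ and $|\theta_j-1|\le\min(1,3/|j|)$.
\item[(c)] $Q_E(f)$ does not depend on the basis $e_1,e_2$, it is continuous in $E$, and $Q_{gE}(f)=Q_E(f\circ g)$ for $g\in O(n)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $h(x)=|x|f(x)$ and $x\in S$. The Hessian of $|\cdot|$ at $x$ is the projection onto $x^\perp$, and the Hessian of $h$ at $x$ annihilates $x$ because $h$ is $1$-homogeneous. So the Hessian of $N_\varepsilon=|\cdot|+\varepsilon h$ annihilates $x$ and is positive definite on $x^\perp$ for small $|\varepsilon|$, uniformly in $x$. Thus $N_\varepsilon$ is convex on every line that misses the origin, and by continuity on every line. It is positive off the origin, homogeneous, and symmetric because $f$ is even.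

(b) For $|j|\ge3$ we have $|\theta_j-1|\le 2/(|j|-1)$, which is at most $1$ and at most $3/|j|$; and $\theta_{\pm1}=0$.

(c) Another basis of $E$ replaces $F,G$ by $F(\pm t+a),G(\pm t+a)$. With the minus sign the shift by $\frac\pi2$ becomes a shift by $-\frac\pi2$, which acts in the same way on the $\pi$-periodic function $F$; and $|G_j|$ becomes $|G_{\pm j}|$, while $\theta_j=\theta_{-j}$. The functions $F$, $G$ and their $t$-derivatives depend continuously on the frame $(e_1,e_2)$, which ranges over a compact set. Integrating by parts twice gives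
\begin{equation}\label{eq:decay}
|G_j|\le C/j^2\quad\text{with $C$ independent of }E,
\end{equation}
so the series $\mathcal R(G)$ converges uniformly and $Q_E(f)$ is continuous in $E$. Finally, $f$ with the frame $(ge_1,ge_2)$ and $f\circ g$ with the frame $(e_1,e_2)$ have the same $F$, and their $G$ differ by the isometry $g$.
\end{proof}

The $2$-planes form a compact space, the Grassmannian, so the minimum in Theorem~\ref{thm:expansion} exists.

\subsection*{The plane term}
Decompose $F$ into components $F^{(k)}=a_k\cos kt+b_k\sin kt$, $k\ge0$ even. They are orthogonal in $L^2(0,2\pi)$, the shift by $\frac\pi2$ multiplies $F^{(k)}$ by $(-1)^{k/2}$, and differentiation multiplies its $L^2$ norm by $k$. Hence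
\begin{equation}\label{eq:modes}
\mathcal P(F)=\sum_{k\ \mathrm{even}}\Bigl(1+\tfrac{k^2}2+(-1)^{k/2}(k^2-1)\Bigr)\int_0^{2\pi}\bigl(F^{(k)}\bigr)^2dt .
\end{equation}
For $k=0,2,4,6$ the factor is $0,0,24,-16$. A fourfold ripple lengthens the unit circle and a sixfold ripple shortens it, in accordance with the square (length $8$) and the hexagon (length $6$) of the introduction. If $f\in\mathcal H_0\oplus\mathcal H_2$, that is, $f$ is the restriction of a quadratic form, then $F$ has only the frequencies $0,2$ and $G$ only the frequencies $\pm1$, so $Q_E(f)=0$ for all $E$; to first order these perturbations turn the ball into an ellipsoid.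

\subsection*{Zonal functions on $S^2$}
Let $n=3$ and $E=w^\perp$ with $w\in S^2$. We identify $G$ with the scalar $G\cdot w=\partial_wf(e(t))$. As $w$ is tangent to $S^2$ at $e(t)$, any smooth extension of $f$ off the sphere may be used to compute this derivative. Suppose that $f(x)=\psi(\nu\cdot x)$ on $S^2$ for a unit vector $\nu$. Put $B=\nu\cdot w$ and $A=\sqrt{1-B^2}$, the length of the projection of $\nu$ to $E$, and choose $e_1$ along this projection (arbitrarily if $A=0$). Then
\begin{equation}\label{eq:zonal}
y(t):=\nu\cdot e(t)=A\cos t,\qquad F=\psi(y),\qquad F'=y'\psi'(y),\qquad G=B\psi'(y).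
\end{equation}
Means over $w$ are computed by Archimedes' theorem: $B$ is uniformly distributed on $[-1,1]$. So the mean of $A^{2p}$ is $I_p=\int_0^1(1-u^2)^p\,du$. Integration by parts gives $I_{p+1}=2(p+1)\int_0^1u^2(1-u^2)^pdu=2(p+1)(I_p-I_{p+1})$, that is,
\begin{equation}\label{eq:Ip}
I_{p+1}=\tfrac{2p+2}{2p+3}I_p,\qquad I_0=1,\quad I_3=\tfrac{16}{35},\quad I_4=\tfrac{128}{315}.
\end{equation}

\begin{example}\label{ex:seed}
The simplest way to put a fourfold ripple on many circles is $f_0(x)=x_3^4$, with $\nu=(0,0,1)$ and $A^2=1-w_3^2$. By \eqref{eq:zonal},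
\[
F=A^4\cos^4t=A^4\bigl(\tfrac38+\tfrac12\cos2t+\tfrac18\cos4t\bigr),\qquad G=4BA^3\cos^3t=BA^3(3\cos t+\cos3t).
\]
By \eqref{eq:modes} only $\cos4t$ counts, and $\mathcal P(F)=24\cdot\pi A^8/64=\frac{3\pi}8A^8$. Since $\theta_{\pm1}=0$, $\theta_{\pm3}=2$ and $G_{\pm3}=\frac12BA^3$, we get $\mathcal R(G)=\pi\cdot2\cdot2\cdot\frac14B^2A^6=\pi A^6(1-A^2)$. Therefore
\begin{equation}\label{eq:seed}
Q_w(f_0)=\pi\bigl(\tfrac{11}8A^8-A^6\bigr),\qquad
c_0:=\int_{S^2}Q_w(f_0)\,d\sigma(w)=\pi\Bigl(\tfrac{11}8\cdot\tfrac{128}{315}-\tfrac{16}{35}\Bigr)=\frac{32\pi}{315}.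
\end{equation}
\end{example}

The function $Q_w(f_0)$ is negative for $0<A^2<\frac8{11}$, so $f_0$ itself decreases $m$. No zonal function can succeed, since for $w=\nu$ we have $y=0$, so $F$ is constant, $G=\psi'(0)=0$, and $Q_\nu=0$. But the mean $c_0$ is positive: circles through the poles gain more than the circles near the equator lose. What is needed is a way to move the surplus from one set of circles to another.

\subsection*{Waves}
The following heuristic computation, made rigorous in Section~\ref{sec:waves}, provides it. Take $\varphi(x)=\lambda^{-1}(\nu\cdot x)\sin(\lambda\,\nu\cdot x)$ with $\lambda$ large. This even function is small, but its gradient is not: up to $O(1/\lambda)$ we have $F'=y'y\cos\lambda y$ and $G=By\cos\lambda y$. The terms $F^2$ and $FF_\perp$ are negligible. The term $F'F'_\perp$ is a product of two oscillations with different phases and averages out. The function $G$ lives at high frequencies, where $\theta_j\approx1$, so that $\mathcal R(G)\approx\frac12\int G^2$ by Parseval's identity. What remains is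
\begin{equation}\label{eq:heuristic}
Q_E\approx\tfrac12\int_0^{2\pi}\bigl(F'^2-|G|^2\bigr)\,dt .
\end{equation}
Replacing $\cos^2\lambda y$ by its average $\frac12$, and using $\int_0^{2\pi}\sin^2t\cos^2t\,dt=\frac\pi4$, we find the limit
\begin{equation}\label{eq:K1}
\tfrac14\int_0^{2\pi}(y'^2-B^2)y^2\,dt=\tfrac\pi{16}A^2(A^2-4B^2)=\tfrac\pi{16}(1-B^2)(1-5B^2).
\end{equation}
Circles that cross the crests steeply ($B^2<\frac15$) gain; circles nearly parallel to the crests lose, since a curve can exploit the large normal gradient. The mean over $w$ is $\frac\pi{16}(1-2+1)=0$. This is no accident. At a point $x\in S^{n-1}$ the gradient lies in the $(n-1)$-dimensional space $x^\perp$; $F'$ is its component along one direction and $G$ its component along the other $n-2$. Averaged over all planes, $F'^2$ and $|G|^2$ are in the ratio $1:(n-2)$, so the right side of \eqref{eq:heuristic} has mean zero for $n=3$ and negative mean for $n\ge4$. This is the special role of dimension three.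

A wave also decouples from any fixed smooth $f$ as $\lambda\to\infty$, so that its contribution is simply \emph{added} to $Q_w(f)$, with a factor $\alpha^2\ge0$ if the wave has amplitude $\alpha$. For instance, a wave with horizontal $\nu$ raises $Q_w(f_0)$ at $w=(0,0,1)$ from $0$ to about $\alpha^2\pi/16$. It remains to show that nonnegative combinations of wave profiles produce \emph{every} even polynomial of mean zero, in particular $c_0-Q_w(f_0)$; adding those waves makes $Q_w$ nearly equal to the constant $c_0>0$.

\section{Length of symmetric curves near a great circle}\label{sec:length}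

In this section and the next $f$ is fixed, and the constants in $O(\cdot)$ depend only on $f$ and on the number $C_0$ below, not on $E$, $t$ or $\zeta$. A curve close to the great circle of $E$ is best described by its angle in $E$ and its displacement normal to $E$; the radial coordinate is then forced by the condition of lying on the unit sphere of $X_\varepsilon$.

\begin{proposition}\label{prop:length}
Let $C_0>0$ and let $\zeta:\mathbb R\to E^\perp$ be smooth with $\zeta(t+\pi)=-\zeta(t)$ and $|\zeta|,|\zeta'|\le C_0$. Put $r=e+\varepsilon\zeta$ and $c=r/N_\varepsilon(r)$. Then $c$ lies on $S_{X_\varepsilon}$, $c(t+\pi)=-c(t)$, and the length of $c|_{[0,2\pi]}$ in $X_\varepsilon$ is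
\[
L=2\pi+\varepsilon^2\bigl(\mathcal P(F)+\mathcal E(\zeta)\bigr)+O(|\varepsilon|^3),
\]
where
\[
\mathcal E(\zeta)=\int_0^{2\pi}\Bigl(\tfrac12\bigl(|\zeta'|^2-|\zeta|^2\bigr)+\zeta'\cdot G_\perp-\zeta\cdot G\Bigr)dt .
\]
\end{proposition}

\begin{proof}
Let $\rho=N_\varepsilon(r)$ and $V=\rho r'-\rho'r$. Then $c'=V/\rho^2$, and we must expand $N_\varepsilon(c')=|V|\,(1+\varepsilon f(V))/\rho^2$. For small $\varepsilon$ the vector $r$ stays near the unit vector $e$ and $V$ near the unit vector $e'$, where $|\cdot|$ and $f$ have bounded derivatives of all orders; so all remainders below are uniform.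

Since $\zeta\perp E$, we have $|r|=1+\frac12\varepsilon^2|\zeta|^2+O(\varepsilon^4)$, $f(r)=F+\varepsilon\,\zeta\cdot G+O(\varepsilon^2)$ and $r\cdot r'=\varepsilon^2\zeta\cdot\zeta'$. Hence
\begin{align*}
\rho&=1+\varepsilon F+\varepsilon^2\bigl(\tfrac12|\zeta|^2+\zeta\cdot G\bigr)+O(\varepsilon^3),\\
\rho'&=\frac{r\cdot r'}{|r|}\bigl(1+\varepsilon f(r)\bigr)+\varepsilon|r|\,df(r)[r']=\varepsilon F'+O(\varepsilon^2).
\end{align*}
In $V=\rho e'-\rho'e+\varepsilon(\rho\zeta'-\rho'\zeta)$ the three terms are orthogonal, so $|V|^2=\rho^2+\varepsilon^2(F'^2+|\zeta'|^2)+O(\varepsilon^3)$ and $|V|=\rho+\frac12\varepsilon^2(F'^2+|\zeta'|^2)+O(\varepsilon^3)$. Dividing by $\rho^2$ and expanding $1/\rho$,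
\[
\frac{|V|}{\rho^2}=1-\varepsilon F+\varepsilon^2\Bigl(F^2-\tfrac12|\zeta|^2-\zeta\cdot G+\tfrac12F'^2+\tfrac12|\zeta'|^2\Bigr)+O(\varepsilon^3).
\]
The norm is applied to the velocity, and $e'=e_\perp$; this is how the shift enters. We have $V=e'+\varepsilon(Fe'-F'e+\zeta')+O(\varepsilon^2)$ and $f(e')=F_\perp$. Moreover $df(e')[e']=0$ by $0$-homogeneity, $df(e')[e]=-df(e')[e'']=-F'_\perp$, and $df(e')[\zeta']=\zeta'\cdot G_\perp$. Thus
\[
1+\varepsilon f(V)=1+\varepsilon F_\perp+\varepsilon^2\bigl(F'F'_\perp+\zeta'\cdot G_\perp\bigr)+O(\varepsilon^3).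
\]
In the product of the last two displays the coefficient of $\varepsilon$ is $F_\perp-F$, whose integral over a period is $0$. The coefficient of $\varepsilon^2$ is the sum of the two $\varepsilon^2$-coefficients and of $-FF_\perp$, which is the sum of the integrands of $\mathcal P(F)$ and $\mathcal E(\zeta)$.
\end{proof}

The first-order term vanishes for every plane: the perturbation shrinks the sphere by the factor $1-\varepsilon F$ and stretches the ruler by $1+\varepsilon F_\perp$, and the two effects cancel along a full circle. The question is therefore decided at second order, where the best $\zeta$ must be found.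

\begin{lemma}\label{lem:minimize}
For every $\zeta$ as in Proposition~\ref{prop:length}, $\mathcal E(\zeta)\ge-\mathcal R(G)$, and equality holds for some smooth $\zeta^*$ with $\zeta^*(t+\pi)=-\zeta^*(t)$.
\end{lemma}

\begin{proof}
Write $\zeta=\sum_{j\ \mathrm{odd}}\zeta_je^{ijt}$. The coefficients of $\zeta'$ and $G_\perp$ are $ij\zeta_j$ and $i^jG_j$, so Parseval's identity gives
\[
\mathcal E(\zeta)=2\pi\sum_{j\ \mathrm{odd}}\Bigl[\tfrac12(j^2-1)|\zeta_j|^2+\operatorname{Re}\bigl(\kappa_j\,\zeta_j\cdot\overline{G_j}\bigr)\Bigr],\qquad\kappa_j=ij(-i)^j-1 .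
\]
For $j>0$, $(-i)^j$ equals $-i$ or $i$ according as $j\equiv1$ or $3\pmod4$, and replacing $j$ by $-j$ changes the sign of both $j$ and $(-i)^j$. So $\kappa_j=|j|-1$ if $|j|\equiv1$ and $\kappa_j=-(|j|+1)$ if $|j|\equiv3\pmod 4$. Thus $\kappa_j$ is real and even in $j$, the terms $j=\pm1$ vanish identically, and $\kappa_j^2/(j^2-1)=\theta_j$ for $|j|\ge3$. For such $j$ the bracket equals
\[
\tfrac12(j^2-1)\Bigl|\zeta_j+\frac{\kappa_jG_j}{j^2-1}\Bigr|^2-\tfrac12\theta_j|G_j|^2 .
\]
This gives the inequality, with equality for $\zeta^*_j=-\kappa_jG_j/(j^2-1)$, $|j|\ge3$, and $\zeta^*_{\pm1}=0$. These coefficients satisfy $\zeta^*_{-j}=\overline{\zeta^*_j}$ and decay rapidly because $G$ is smooth, so $\zeta^*$ is real and smooth.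
\end{proof}

\begin{remark}
The symmetry $\zeta(t+\pi)=-\zeta(t)$ excludes the frequency $j=0$, where $\frac12(j^2-1)<0$ and $\mathcal E$ would be unbounded below: a parallel is shorter than the equator, but it does not pass through antipodal points. The neutral frequencies $j=\pm1$ merely tilt the plane, since $\zeta=a\cos t+b\sin t$ keeps $r$ in the span of $e_1+\varepsilon a$ and $e_2+\varepsilon b$.
\end{remark}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:expansion}]
Let $E$ minimize $Q_E(f)$ and let $c$ be the curve built from $\zeta^*$. Its halves over $[0,\pi]$ and $[\pi,2\pi]$ are mirror images and have equal length, and the first joins $c(0)$ to $-c(0)$. So $m(X_\varepsilon)\le\frac12L=\pi+\frac12\varepsilon^2Q_E(f)+O(|\varepsilon|^3)$.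
\end{proof}

\section{The shortest symmetric curve}\label{sec:geodesic}

For the lower bound, Proposition~\ref{prop:length} must be applied to a curve that realizes $m(X_\varepsilon)$. The definition of $m$ admits all rectifiable curves, whereas the proposition requires a smooth graph over a great circle, within $O(\varepsilon)$ of it in $C^1$. We gain this regularity by recognizing the minimizer as a geodesic of a Finsler metric close to the round metric.

A \emph{Finsler metric} on a manifold $M$ is a continuous function $\mathcal F\ge0$ on $TM$, smooth and positive off the zero section, positively $1$-homogeneous on each tangent space, and strongly convex: in local coordinates $(\xi,v)$ the matrix $g_{ab}=\frac12\partial_{v^a}\partial_{v^b}(\mathcal F^2)$ is positive definite for $v\neq0$. The length of a piecewise $C^1$ curve $\gamma$ is $\int\mathcal F(\gamma,\dot\gamma)$, and the distance is the infimum of the lengths of such curves between two points. We use two standard facts, for $M$ compact and connected.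
\begin{enumerate}
\item[(F1)] (Hopf--Rinow) Any two points are joined by a piecewise $C^1$ curve whose length equals their distance.
\item[(F2)] Every such curve, parametrized with constant speed, is smooth and solves the geodesic equation $\ddot\xi^a+\frac12g^{ab}\bigl(\partial_{\xi^c}\partial_{v^b}(\mathcal F^2)\dot\xi^c-\partial_{\xi^b}(\mathcal F^2)\bigr)=0$, where $(g^{ab})$ is the inverse of $(g_{ab})$ and repeated indices are summed.
\end{enumerate}

\subsection*{Step 1: the metric}
Let $\Pi(z)=z/N_\varepsilon(z)$ for $z\ne0$, so that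
\begin{equation}\label{eq:dPi}
d\Pi_zv=\frac v{N_\varepsilon(z)}-\frac{dN_\varepsilon(z)[v]}{N_\varepsilon(z)^2}\,z .
\end{equation}
The restriction of $\Pi$ to $S$ is an odd diffeomorphism onto $S_{X_\varepsilon}$, with inverse $z\mapsto z/|z|$. For $x\in S$ and $v\in T_xS$ put $\mathcal F_\varepsilon(x,v)=N_\varepsilon(d\Pi_xv)$. This function is smooth in $(\varepsilon,x,v)$ for $v\ne0$, and $\mathcal F_0(x,v)=|v|$. The matrix $g_{ab}$ is $0$-homogeneous in $v$ and is the round metric for $\varepsilon=0$; by compactness of the unit tangent bundle it is positive definite for small $|\varepsilon|$, and $\mathcal F_\varepsilon(x,v)=(1+O(\varepsilon))|v|$. So $\mathcal F_\varepsilon$ is a Finsler metric on $S$, and $\mathcal F_\varepsilon(-x,-v)=\mathcal F_\varepsilon(x,v)$ because $\Pi$ is odd and $N_\varepsilon$ is even. The $\mathcal F_\varepsilon$-length of $\gamma$ is the $N_\varepsilon$-length of $\Pi\circ\gamma$. Let $d_\varepsilon$ be the distance of $\mathcal F_\varepsilon$, which we also regard, through $\Pi$, as a distance on $S_{X_\varepsilon}$.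

\subsection*{Step 2: $\delta=d_\varepsilon$}
Piecewise $C^1$ curves are among the competitors for $\delta$, so $\delta\le d_\varepsilon$. For the converse fix $\varepsilon$ and compare $d_\varepsilon$ with chords. Let $p,q\in S_{X_\varepsilon}$ be close, $v=q-p$ and $z=p+sv$ with $0\le s\le1$. Taylor's formula gives $0=N_\varepsilon(q)-N_\varepsilon(p)=dN_\varepsilon(p)[v]+O(|v|^2)$, hence $dN_\varepsilon(z)[v]=O(|v|^2)$; also $N_\varepsilon(z)=1+O(|v|)$. Projecting the chord radially and using \eqref{eq:dPi},
\[
d_\varepsilon(p,q)\le\int_0^1N_\varepsilon(d\Pi_zv)\,ds\le(1+C|v|)\,N_\varepsilon(q-p).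
\]
Given a curve of length $\ell<\infty$ on $S_{X_\varepsilon}$ from $x$ to $y$ and a small $\eta>0$, choose consecutive points $x=p_0,\dots,p_k=y$ on it with $|p_i-p_{i-1}|\le\eta$. Then $d_\varepsilon(x,y)\le\sum_id_\varepsilon(p_{i-1},p_i)\le(1+C\eta)\sum_iN_\varepsilon(p_i-p_{i-1})\le(1+C\eta)\ell$. Let $\eta\to0$.

\subsection*{Step 3: the minimizer is a closed geodesic}
By Step 2, $m_\varepsilon:=m(X_\varepsilon)$ is the minimum of the continuous function $x\mapsto d_\varepsilon(x,-x)$ on $S$, attained at some $x_0$; comparison with the round metric gives $m_\varepsilon=\pi+O(\varepsilon)$. By (F1) and (F2) there is a smooth unit-speed geodesic $\gamma:[0,m_\varepsilon]\to S$ from $x_0$ to $-x_0$. Extend it to $\mathbb R$ by $\gamma(s+m_\varepsilon)=-\gamma(s)$. A corner could occur only at the multiples of $m_\varepsilon$. Fix $0<s_1<m_\varepsilon$ and $x_1=\gamma(s_1)$. The arc $\gamma|_{[s_1,s_1+m_\varepsilon]}$ joins $x_1$ to $-x_1$, has unit speed by antipodal invariance, and has length $m_\varepsilon\le d_\varepsilon(x_1,-x_1)$.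 So it realizes the distance of its endpoints, and by (F2) it is a smooth geodesic across $s=m_\varepsilon$. By symmetry $\gamma$ is a smooth unit-speed geodesic on all of $\mathbb R$. Here it is essential that $x_0$ minimizes over \emph{all} points of the sphere.

\subsection*{Step 4: the geodesic is close to a great circle}
Cover $S$ by finitely many compact sets, each inside the image of a chart $\phi$ with values in $S\subset\mathbb R^n$. In a chart the geodesic equation of $\mathcal F_\varepsilon$ reads $\ddot\xi=Z_\varepsilon(\xi,\dot\xi)$ with $Z$ smooth in $(\varepsilon,\xi,v)$, $v\ne0$. Then $\gamma=\phi\circ\xi$ satisfies $\ddot\gamma=d\phi(Z_\varepsilon)+d^2\phi(\dot\xi,\dot\xi)=:W_\varepsilon(\gamma,\dot\gamma)$ in $\mathbb R^n$. For $\varepsilon=0$ the solutions are great circles with constant speed, so $W_0(x,v)=-|v|^2x$, and by compactness $|W_\varepsilon-W_0|\le C|\varepsilon|$ for $\frac12\le|v|\le2$. Our $\gamma$ has $|\dot\gamma|=1+O(\varepsilon)$, hence $\ddot\gamma+\gamma=h$ with $|h|\le C|\varepsilon|$, and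
\[
\gamma(s)=\cos s\,\gamma(0)+\sin s\,\dot\gamma(0)+\int_0^s\sin(s-s')h(s')\,ds' .
\]
Let $e_1=\gamma(0)$, $e_2=\dot\gamma(0)/|\dot\gamma(0)|$ and $E=\operatorname{span}(e_1,e_2)$. The formula and its derivative give
\begin{equation}\label{eq:close}
\gamma(s)=e(s)+O(\varepsilon),\qquad\dot\gamma(s)=e'(s)+O(\varepsilon)\qquad(0\le s\le4),
\end{equation}
with constants depending only on $f$, and $m_\varepsilon<4$ for small $\varepsilon$.

\subsection*{Step 5: the geodesic is a graph}
Identify $E$ with $\mathbb C$ by $e(t)=e^{it}$ and let $\eta=P_E\gamma$, which does not vanish on $[0,m_\varepsilon]$ by \eqref{eq:close}, hence nowhere. Write $\eta=Re^{i\tau}$ with $R>0$ and $\tau$ smooth, $\tau(0)=0$. On $[0,4]$ we have $\dot R/R+i\dot\tau=\dot\eta/\eta=i+O(\varepsilon)$, so $R=1+O(\varepsilon)$, $\dot R=O(\varepsilon)$, $\dot\tau=1+O(\varepsilon)$, $\tau(s)=s+O(\varepsilon)$, and $P_{E^\perp}\gamma/R$ is $O(\varepsilon)$ together with its derivative. From $\eta(s+m_\varepsilon)=-\eta(s)$ we get $R(s+m_\varepsilon)=R(s)$ and $\tau(s+m_\varepsilon)-\tau(s)\in\pi+2\pi\mathbb Z$.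 The difference is continuous, hence constant, and at $s=0$ it is $\pi+O(\varepsilon)$; so $\tau(s+m_\varepsilon)=\tau(s)+\pi$. Thus $\dot\tau$ is $m_\varepsilon$-periodic and $P_{E^\perp}\gamma/R$ is $m_\varepsilon$-antiperiodic, the bounds on them hold for all $s$, and $t=\tau(s)$ is a valid parameter. For $\varepsilon\ne0$ define $\zeta(\tau(s))=\varepsilon^{-1}P_{E^\perp}\gamma(s)/R(s)$. Then $\gamma=R\,(e(t)+\varepsilon\zeta(t))$, where $\zeta$ is smooth, $\zeta(t+\pi)=-\zeta(t)$, and $|\zeta|,|\zeta'|\le C_0$ with $C_0$ independent of $\varepsilon$.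

Since $\Pi$ is $0$-homogeneous, $\Pi\circ\gamma$ is the curve $c$ of Proposition~\ref{prop:length}, and $s\in[0,2m_\varepsilon]$ corresponds to $t\in[0,2\pi]$. By that proposition and Lemma~\ref{lem:minimize},
\[
2m_\varepsilon\ge2\pi+\varepsilon^2Q_E(f)-C|\varepsilon|^3\ge2\pi+\varepsilon^2\min_{E'}Q_{E'}(f)-C|\varepsilon|^3 .
\]
The plane $E$ depends on $\varepsilon$, which is why the remainder had to be uniform in $E$. This completes the proof of Theorem~\ref{thm:expansion}. \qed

\section{High-frequency waves on $S^2$}\label{sec:waves}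

Let $n=3$. The profile \eqref{eq:K1} has degree $4$ in $w$, while \eqref{eq:seed} has degree $8$, so we need a family of envelopes. For a unit vector $\nu$, an integer $p\ge1$ and $\lambda>0$ let
\[
\varphi_\lambda(x)=\lambda^{-1}(\nu\cdot x)^p\cos\bigl(\lambda\,\nu\cdot x-\tfrac{p\pi}2\bigr)\qquad(x\in S^2).
\]
The phase makes $\varphi_\lambda$ even, because $\cos(-s-\frac{p\pi}2)=(-1)^p\cos(s-\frac{p\pi}2)$. Put $b_p=\frac1{2\pi}\int_0^{2\pi}\cos^{2p}t\,dt$ and
\begin{equation}\label{eq:Kp}
K_p(u)=\frac\pi2\,b_p\Bigl[\frac{2p+3}{2p+2}(1-u^2)^{p+1}-(1-u^2)^p\Bigr].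
\end{equation}

\begin{proposition}\label{prop:wave}
For every even $f\in C^\infty(S^2)$ and every $\alpha\in\mathbb R$,
\[
\sup_{w\in S^2}\bigl|Q_w(f+\alpha\varphi_\lambda)-Q_w(f)-\alpha^2K_p(\nu\cdot w)\bigr|\to0\qquad(\lambda\to\infty).
\]
\end{proposition}

The point is uniformity in $w$. Along the circle $w^\perp$ the phase is $\lambda A\cos t$, which does not oscillate when $w$ is near $\pm\nu$. We need a quantitative bound for oscillatory integrals, to be played against the smallness of the envelope $y^p$ on those circles.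

\begin{lemma}\label{lem:osc}
There is an absolute constant $C$ such that for $a\in C^1(\mathbb R/2\pi\mathbb Z)$, $\beta>0$ and $t_0\in\mathbb R$,
\[
\Bigl|\int_0^{2\pi}a(t)e^{\pm i\beta\cos(t-t_0)}\,dt\Bigr|\le C\|a\|_{C^1}\beta^{-1/2}.
\]
\end{lemma}

\begin{proof}
After a translation and a conjugation, $t_0=0$ and the sign is $+$. For $\beta\le1$ the bound $2\pi\|a\|_\infty$ suffices. Let $\beta>1$. The set where $|\sin t|<\beta^{-1/2}$ has measure $4\arcsin\beta^{-1/2}\le2\pi\beta^{-1/2}$. Its complement consists of two intervals, on which we write $e^{i\beta\cos t}=(e^{i\beta\cos t})'/(-i\beta\sin t)$ and integrate by parts. Each of the four boundary terms is at most $\|a\|_\infty\beta^{-1}\beta^{1/2}$. Since $|(a/\sin t)'|\le|a'|/|\sin t|+|a|/\sin^2t$, and the integral of $1/\sin^2t$ over each interval is at most $2\beta^{1/2}$, the remaining integrals are at most $2\pi\|a'\|_\infty\beta^{-1/2}+4\|a\|_\infty\beta^{-1/2}$.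
\end{proof}

We shall use the lemma with $\beta=\lambda A$, $\sqrt2\lambda A$ or $2\lambda A$ and with $\|a\|_{C^1}\le C_1A$. The integral is then at most $CC_1A(\lambda A)^{-1/2}\le CC_1\lambda^{-1/2}$ for $0<A\le1$, and it is $0$ if $A=0$.

\begin{proof}[Proof of Proposition~\ref{prop:wave}]
Use the notation \eqref{eq:zonal}. Let $F,G$ belong to $f$ and let $\Phi,\Gamma$ be the corresponding functions for $\varphi_\lambda$. All constants are independent of $w$ and of $\lambda\ge1$. With $\Psi=-y^p\sin(\lambda y-\frac{p\pi}2)$,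
\[
\Phi=O(1/\lambda),\qquad\Phi'=y'\Psi+O(1/\lambda),\qquad\Gamma=B\Psi+O(1/\lambda).
\]

\emph{(i) Each fixed frequency of $\Gamma$ dies out.} We have $\Gamma_j=\frac B{2\pi}\int\Psi e^{-ijt}dt+O(1/\lambda)$, and $\Psi e^{-ijt}$ is a combination, with coefficients of modulus $\frac12$, of $y^pe^{-ijt}e^{\pm i\lambda A\cos t}$. The amplitude $y^pe^{-ijt}$ has $C^1$ norm at most $C(1+|j|)A^p\le C(1+|j|)A$. Hence $|\Gamma_j|\le C(1+|j|)\lambda^{-1/2}$.

\emph{(ii) The wave decouples from $f$.} Expanding the quadratic form, $Q_w(f+\alpha\varphi_\lambda)-Q_w(f)-\alpha^2Q_w(\varphi_\lambda)$ equals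
\[
\alpha\int_0^{2\pi}\bigl(2F\Phi+F'\Phi'+F'\Phi'_\perp+\Phi'F'_\perp-F\Phi_\perp-\Phi F_\perp\bigr)dt-2\pi\alpha\operatorname{Re}\sum_j\theta_jG_j\overline{\Gamma_j}.
\]
Moving each derivative from $\Phi$ to $F$ by parts shows that the integral is $O(1/\lambda)$, since $F$ and $F''$ are bounded uniformly in $w$. By \eqref{eq:decay} and $|\Gamma_j|\le\|\Gamma\|_\infty\le C$, for every $M\ge1$ the sum is at most $C\sum_{|j|\le M}|\Gamma_j|+C/M$. By (i), letting first $\lambda\to\infty$ and then $M\to\infty$, it tends to $0$ uniformly in $w$.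

\emph{(iii) The limit of $Q_w(\varphi_\lambda)$.} First, $\int(\Phi^2-\Phi\Phi_\perp)=O(\lambda^{-2})$. Next, $\int\Phi'\Phi'_\perp=\int y'y'_\perp\Psi\Psi_\perp+O(1/\lambda)$, where $y_\perp=-A\sin t$ and
\[
\Psi\Psi_\perp=\tfrac12y^py_\perp^p\bigl[\cos\lambda(y-y_\perp)-(-1)^p\cos\lambda(y+y_\perp)\bigr],\qquad y\mp y_\perp=\sqrt2A\cos\bigl(t\mp\tfrac\pi4\bigr).
\]
The amplitude $y'y'_\perp y^py_\perp^p$ is $O(A)$ in $C^1$, so $\int\Phi'\Phi'_\perp=O(\lambda^{-1/2})$. Further, $\Psi^2=\frac12y^{2p}\bigl(1-(-1)^p\cos2\lambda y\bigr)$, and the amplitudes $y'^2y^{2p}$ and $B^2y^{2p}$ are $O(A)$ in $C^1$; therefore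
\[
\tfrac12\int\Phi'^2=\tfrac14\int y'^2y^{2p}+O(\lambda^{-1/2}),\qquad\tfrac12\int\Gamma^2=\tfrac14B^2\int y^{2p}+O(\lambda^{-1/2}).
\]
Finally, $\Gamma$ has only odd frequencies, so $\mathcal R(\Gamma)=\frac12\int\Gamma^2+\pi\sum_j(\theta_j-1)|\Gamma_j|^2$. By Lemma~\ref{lem:basic}(b) the last sum is at most $\sum_{|j|\le M}|\Gamma_j|^2+\frac3M\cdot\frac1{2\pi}\int\Gamma^2$ in absolute value, and by (i) it tends to $0$ uniformly.

Altogether $Q_w(\varphi_\lambda)\to\frac14\int_0^{2\pi}(y'^2-B^2)y^{2p}dt$ uniformly in $w$. Now $y'^2-B^2=(A^2-y^2)-(1-A^2)$, and integration by parts gives $b_{p+1}=(2p+1)(b_p-b_{p+1})$, that is, $b_{p+1}=\frac{2p+1}{2p+2}b_p$. So the limit is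
\[
\tfrac\pi2A^{2p}\bigl[(2A^2-1)b_p-A^2b_{p+1}\bigr]=\tfrac\pi2b_p\Bigl[\bigl(2-\tfrac{2p+1}{2p+2}\bigr)A^{2p+2}-A^{2p}\Bigr]=K_p(\nu\cdot w).\qedhere
\]
\end{proof}

\begin{remark}
The proposition fails for $p=0$. At $w=\nu$ the wave $\lambda^{-1}\cos(\lambda\,\nu\cdot x)$ is zonal, so $Q_\nu=0$ for all $\lambda$, while \eqref{eq:Kp} would give $K_0(1)=-\frac\pi2$.
\end{remark}

\section{The cone of wave profiles and the counterexample}\label{sec:cone}

We recall the facts on spherical harmonics on $S^{n-1}$, $n\ge3$, that are used from now on. The spaces $\mathcal H_k$ are mutually orthogonal in $L^2(\sigma)$, irreducible under $O(n)$ and pairwise inequivalent; for $n=3$, $\dim\mathcal H_k=2k+1$. The restrictions of polynomials of degree at most $k$ form $\mathcal H_0\oplus\dots\oplus\mathcal H_k$, and $\mathcal H_k$ consists of even or odd functions according to the parity of $k$. The expansion $f=\sum_kf_k$, $f_k\in\mathcal H_k$, of a smooth function converges in $C^1$. If $Y_1,\dots,Y_d$ is an orthonormal basis of $\mathcal H_k$, the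 addition formula
\begin{equation}\label{eq:addition}
\frac1d\sum_{i=1}^dY_i(x)Y_i(y)=P_k(x\cdot y)\qquad(x,y\in S^{n-1})
\end{equation}
holds, where $P_k$ is the Gegenbauer polynomial of dimension $n$ and degree $k$ with $P_k(1)=1$; for $n=3$ it is the Legendre polynomial. Integrating \eqref{eq:addition} against $Y\in\mathcal H_l$ gives the case of the Funk--Hecke formula that we need: $\int P_k(x\cdot y)Y(y)\,d\sigma(y)$ is $Y(x)/\dim\mathcal H_k$ if $l=k$ and $0$ otherwise.

In this section $n=3$. For $q\ge2$ let $V_q=\mathcal H_2\oplus\mathcal H_4\oplus\dots\oplus\mathcal H_{2q}$, the space of even polynomial functions of degree at most $2q$ and mean zero. Waves enter with squared amplitudes, so we can add profiles but not subtract them. The next lemma shows that nothing is lost; the reason is that the profiles have mean zero.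

\begin{lemma}\label{lem:cone}
Every $U\in V_q$ is a finite sum $U(w)=\sum_i\alpha_i^2K_{p_i}(\nu_i\cdot w)$ with $\alpha_i\in\mathbb R$, $\nu_i\in S^2$ and $1\le p_i\le q-1$.
\end{lemma}

\begin{proof}
$K_p$ is an even polynomial of exact degree $2p+2$, and by \eqref{eq:Ip} the mean of $K_p(\nu\cdot w)$ over $w$, or over $\nu$, is $\frac\pi2b_p\bigl[\frac{2p+3}{2p+2}I_{p+1}-I_p\bigr]=0$. So $w\mapsto K_p(\nu\cdot w)$ lies in $V_q$ for $1\le p\le q-1$. Let $\mathcal C\subset V_q$ be the convex cone of all finite sums as in the statement, and suppose that $U_0\in V_q\setminus\mathcal C$. In a finite-dimensional space a point outside a convex set can be separated from it: there is $0\ne\ell\in V_q$ with $\int\ell\,U\,d\sigma\ge\int\ell\,U_0\,d\sigma$ for all $U\in\mathcal C$. A linear functional that is bounded below on a cone is nonnegative on it, so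
\[
h_p(\nu):=\int_{S^2}\ell(w)K_p(\nu\cdot w)\,d\sigma(w)\ge0\qquad(\nu\in S^2,\ 1\le p\le q-1).
\]
The mean of $h_p$ over $\nu$ is zero and $h_p$ is continuous, so $h_p\equiv0$.

Write $\ell=\sum_k\ell_k$ with $\ell_k\in\mathcal H_k$ and $K_p=\sum_ka_{p,k}P_k$. The Funk--Hecke formula gives $h_p=\sum_k\frac{a_{p,k}}{2k+1}\ell_k$, so $a_{p,k}\ell_k=0$ for all $k$ and all admissible $p$. For even $k$ with $4\le k\le2q$ take $p=\frac k2-1$: then $a_{p,k}\ne0$ because $K_p$ has exact degree $k$. For $k=2$ take $p=1$. With $b_1=\frac12$, $P_2=\frac12(3u^2-1)$ and $P_4=\frac18(35u^4-30u^2+3)$,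
\[
K_1(u)=\tfrac\pi{16}(5u^4-6u^2+1)=\tfrac\pi{14}\bigl(P_4(u)-P_2(u)\bigr),
\]
so $a_{1,2}\ne0$. Hence $\ell=0$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:realize}
Let $f_0\in C^\infty(S^2)$ be even, $U\in V_q$ and $\eta>0$. There is an even $f\in C^\infty(S^2)$ with $\sup_w|Q_w(f)-Q_w(f_0)-U(w)|\le\eta$.
\end{proposition}

\begin{proof}
Write $U=\sum_{i=1}^r\alpha_i^2K_{p_i}(\nu_i\cdot w)$. Two waves may interact with each other, so we add them one at a time. Given the even smooth function $f_{i-1}$, Proposition~\ref{prop:wave} provides a frequency $\lambda_i$ such that $f_i=f_{i-1}+\alpha_i\varphi_{\lambda_i}$, with the wave belonging to $(\nu_i,p_i)$, satisfies $\sup_w|Q_w(f_i)-Q_w(f_{i-1})-\alpha_i^2K_{p_i}(\nu_i\cdot w)|\le\eta/r$. Add these estimates and take $f=f_r$.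
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $f_0=x_3^4$. By \eqref{eq:seed}, with $A^2=1-w_3^2$, the function $U(w)=c_0-Q_w(f_0)$ is an even polynomial of degree $8$ and mean zero, so $U\in V_4$. Proposition~\ref{prop:realize} with $\eta=c_0/2$ gives an even smooth $f$ with $Q_w(f)\ge c_0/2>0$ for all $w\in S^2$. By Theorem~\ref{thm:expansion}, $m(X_\varepsilon)\ge\pi+\frac14c_0\varepsilon^2-O(|\varepsilon|^3)>\pi$ for all small $\varepsilon\ne0$, and $\dim X_\varepsilon=3$.
\end{proof}

\section{The mean of $Q_E$}\label{sec:mean}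

The construction needs a starting function for which $Q_E$ has positive mean, and such a function is also necessary: if $\min_EQ_E(f)>0$, the mean is positive. So we compute the mean for all $n\ge3$. Let $\overline Q(f)$ be the average of $Q_E(f)$ over the Grassmannian with its $O(n)$-invariant probability measure; for $n=3$ it is the mean of $Q_w(f)$ over $w\in S^2$.

\begin{proposition}\label{prop:mean}
For even $f=\sum_kf_k\in C^\infty(S^{n-1})$ we have $\overline Q(f)=\sum_{k\ \mathrm{even}}\Lambda_{n,k}\int f_k^2\,d\sigma$, where, with $\mu=k(k+n-2)$,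
\begin{equation}\label{eq:Lambda}
\Lambda_{n,k}=\pi\Bigl[2(n-1)-\frac{n-3}{n-1}\,\mu+2(\mu-n+1)P_k(0)\Bigr].
\end{equation}
\end{proposition}

The proof will show that the middle term is exactly the mean of the expression \eqref{eq:heuristic}.

\begin{proof}
\emph{Diagonal form.} By Lemma~\ref{lem:basic}(c), $\overline Q$ is an $O(n)$-invariant quadratic form. Since $\theta_j\le2$, Parseval's identity gives $|Q_E(f)|\le C\|f\|_{C^1}^2$, so $\overline Q$ is continuous in the $C^1$ norm. The associated bilinear form, restricted to $\mathcal H_k\times\mathcal H_l$, is represented by a linear map $\mathcal H_k\to\mathcal H_l$ that commutes with $O(n)$. For $k\ne l$ it vanishes by Schur's lemma. For $k=l$ it is symmetric, its eigenspaces are invariant, and so it is a scalar $\Lambda_{n,k}$. Passing to the limit along the partial sums of $\sum f_k$ gives the first claim.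

\emph{Reduction to one plane.} Fix an even $k$, let $P=P_k$ and let $Y_1,\dots,Y_d$ be an orthonormal basis of $\mathcal H_k$. The trace $\sum_iQ_E(Y_i)$ does not depend on the orthonormal basis; applying this to the basis $Y_i\circ g$ shows that it does not depend on $E$. Averaging over $E$, we get $\Lambda_{n,k}=\frac1d\sum_iQ_E(Y_i)$ for any fixed $E$. Let $F_i$ and $G^{(i)}$ belong to $Y_i$, and put $p(t)=P(\cos t)$, $H(t)=P'(\cos t)$. By \eqref{eq:addition} and differentiation in $s$ and $t$,
\[
\tfrac1d\sum_iF_i(s)F_i(t)=p(s-t),\qquad\tfrac1d\sum_iF_i'(s)F_i'(t)=-p''(s-t).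
\]
Here $-p''(t)=\cos t\,P'(\cos t)-\sin^2t\,P''(\cos t)$. The differential equation of the Gegenbauer polynomials, $(1-u^2)P''-(n-1)uP'+\mu P=0$, gives $-p''(0)=P'(1)=\frac\mu{n-1}$ and $-p''(\frac\pi2)=-P''(0)=\mu P(0)$. So
\[
\tfrac1d\sum_i\mathcal P(F_i)=2\pi\Bigl[1+\frac\mu{2(n-1)}+\mu P(0)-P(0)\Bigr].
\]
A unit vector $w\in E^\perp$ is tangent to the sphere at $x=e(s)$ and at $y=e(t)$, and differentiating $P(x\cdot y)$ in the direction $w$ in both variables gives $P''(x\cdot y)(w\cdot x)(w\cdot y)+P'(x\cdot y)=H(s-t)$. Summing over an orthonormal basis of $E^\perp$, we get $\frac1d\sum_iG^{(i)}(s)\cdot G^{(i)}(t)=(n-2)H(s-t)$. Multiplying by $e^{-ij(s-t)}/4\pi^2$ and integrating over $s,t$ gives $\frac1d\sum_i|G^{(i)}_j|^2=(n-2)H_j$, so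
\[
\tfrac1d\sum_i\mathcal R(G^{(i)})=\pi(n-2)T,\qquad T=\sum_{j\ \mathrm{odd}}\theta_jH_j .
\]
In particular the average of $\frac12\int(F_i'^2-|G^{(i)}|^2)$ is $\pi\bigl(1-(n-2)\bigr)P'(1)=-\pi\frac{n-3}{n-1}\mu$.

\emph{Evaluation of $T$.} As $P$ is even, $p=\sum_lp_le^{ilt}$ has only even and $H$ only odd frequencies; both sums are finite, $p_{-l}=p_l$ and $H_{-j}=H_j$. Comparing the coefficients of $e^{ilt}$ in $H\sin t=-p'$ gives $H_{l-1}-H_{l+1}=2lp_l$, hence $H_j=\sum_{l>j}2lp_l$ for odd $j\ge1$. Exchanging the sums,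
\[
T=2\sum_{j\ge1}\theta_jH_j=4\sum_{l\ge2}lp_l\Theta_l,\qquad\Theta_l=\theta_1+\theta_3+\dots+\theta_{l-1}.
\]
For $j\equiv1\pmod4$, \eqref{eq:theta} gives $\theta_j=1-\frac2{j+1}$ and $\theta_{j+2}=1+\frac2{j+1}$. The corrections cancel in pairs, so $\Theta_l=\frac l2$ if $l\equiv0$ and $\Theta_l=\frac l2-\frac2l$ if $l\equiv2\pmod4$. In both cases $l\Theta_l=\frac{l^2}2+(-1)^{l/2}-1$, and
\[
T=2\sum_{l\ge2}l^2p_l+4\sum_{l\ge2}\bigl((-1)^{l/2}-1\bigr)p_l=-p''(0)+2\bigl(p(\tfrac\pi2)-p(0)\bigr)=\frac\mu{n-1}+2P(0)-2 .
\]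
Subtracting $\pi(n-2)T$ from the plane term gives \eqref{eq:Lambda}.
\end{proof}

The values $P_k(0)$ follow from the three-term recurrence of the Gegenbauer polynomials at $u=0$:
\begin{equation}\label{eq:rec}
(k+n-1)P_{k+2}(0)=-(k+1)P_k(0),\qquad P_0=1 .
\end{equation}
Thus $P_2(0)=-\frac1{n-1}$ and $P_4(0)=\frac3{(n-1)(n+1)}$, the sign of $P_k(0)$ is $(-1)^{k/2}$, and $|P_k(0)|$ decreases along even $k$. Formula \eqref{eq:Lambda} gives $\Lambda_{n,0}=\Lambda_{n,2}=0$, as it must by Section~\ref{sec:examples}. For $n=3$ we have $P_4(0)=\frac38$ and $P_6(0)=-\frac5{16}$, so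
\begin{equation}\label{eq:L3}
\Lambda_{3,4}=\pi\bigl(4+36\cdot\tfrac38\bigr)=\tfrac{35\pi}2,\qquad\Lambda_{3,6}=\pi\bigl(4-80\cdot\tfrac5{16}\bigr)=-21\pi .
\end{equation}
The first value confirms \eqref{eq:seed}: the $\mathcal H_4$-part of $x_3^4$ is $\frac8{35}P_4(x_3)$, the mean of $P_4(x_3)^2$ is $\frac19$, and $\frac{35\pi}2\cdot\frac{64}{1225\cdot9}=\frac{32\pi}{315}$.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
The functions $w\mapsto Q_w(f)$ are continuous, and even because $w^\perp=(-w)^\perp$. Even polynomials are dense in the even continuous functions (approximate by the Stone--Weierstrass theorem and take even parts), so it suffices to approximate an even polynomial $g$. Since $\Lambda_{3,4}>0>\Lambda_{3,6}$, there is $f_0\in\mathcal H_k$, with $k=4$ or $6$ and possibly $f_0=0$, such that $\overline Q(f_0)$ is the mean of $g$.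

We claim that $w\mapsto Q_w(f_0)$ is a polynomial. Let $B_w$ be the symmetric bilinear form of $Q_w$, and let $\mathcal W\subset C(S^2)$ be the span of the functions $w\mapsto B_w(Y,Y')$ with $Y,Y'\in\mathcal H_k$. It is finite-dimensional, $O(3)$-invariant by Lemma~\ref{lem:basic}(c), and contains $Q_\cdot(f_0)$. Split $\mathcal W$ into irreducible subspaces. On each of them the orthogonal projection to $\mathcal H_l$ is either zero or an isomorphism, by Schur's lemma, and the latter happens for at most one $l$ because the $\mathcal H_l$ are inequivalent. As the harmonics are complete in $L^2$, each irreducible piece lies in one $\mathcal H_l$, which proves the claim.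

So $U=g-Q_\cdot(f_0)$ is an even polynomial of mean zero, $U\in V_q$ for some $q\ge2$, and Proposition~\ref{prop:realize} gives $f$ with $\sup_w|Q_w(f)-g(w)|$ as small as we wish.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:high}]
Let $n\ge5$. We show that $\Lambda_{n,k}<0$ for all even $k\ge4$, except that $\Lambda_{5,4}=0$. Note that $\mu>n-1$ for $k\ge4$.

Let $k\equiv2\pmod4$, $k\ge6$. The last term of \eqref{eq:Lambda} is negative. Moreover $(n-3)\mu\ge6(n-3)(n+4)>2(n-1)^2$, the second inequality being $2n^2+5n-37>0$. So $\Lambda_{n,k}<0$.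

Let $k\equiv0\pmod4$, $k\ge4$. Since $P_k(0)\le P_4(0)$, with equality for $k=4$,
\[
\frac{n-1}\pi\Lambda_{n,k}\le2(n-1)^2-(n-3)\mu+\frac{6(\mu-n+1)}{n+1}.
\]
The right side is an affine function of $\mu$ with slope $-\frac{n^2-2n-9}{n+1}<0$. At $k=4$, where $\mu=4(n+2)$, it equals
\[
26-2n^2+\frac{18(n+3)}{n+1}=-\frac{2(n-5)(n+2)(n+4)}{n+1}\le0 .
\]
So $\Lambda_{n,k}\le0$, with equality only for $n=5$, $k=4$.

Together with $\Lambda_{n,0}=\Lambda_{n,2}=0$, this shows that under the hypotheses of the theorem all terms in Proposition~\ref{prop:mean} are nonpositive and at least one is negative. Hence $\min_EQ_E(f)\le\overline Q(f)<0$, and Theorem~\ref{thm:expansion} gives the claim with any $c<-\frac12\min_EQ_E(f)$.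
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Inner diameter, perimeter, and girth of spheres},
doi:10.1007/BF01351519.
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/BF01351519.pdf}

\end{thebibliography}
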